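\title{Infinite families of length equivalent hyperbolic manifolds}

\begin{abstract}
Two closed hyperbolic manifolds are length equivalent if their closed geodesics have the same set of lengths, counted without multiplicities. We show that in every dimension $n\ge 2$ there are infinitely many pairwise non-isometric, pairwise length equivalent closed orientable hyperbolic $n$-manifolds. They can be taken to form an infinite tower of finite covers of one arithmetic manifold. The covers come from Frobenius quotients of an arithmetic lattice that lie over a congruence character of order $49$, and the main point is that every nontrivial element of the lattice can be conjugated out of the kernel of this character by a rational isometry. We also show that a length equivalence class contains only finitely many manifolds of bounded volume.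
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$ and let $M=\mathbb H^n/\Gamma$ be a closed orientable hyperbolic $n$-manifold, so that $\Gamma$ is a discrete, torsion-free, cocompact subgroup of $\operatorname{Isom}^+(\mathbb H^n)$. The \emph{length set} $L(M)$ is the set of lengths of all closed geodesics on $M$, counted without multiplicities; geodesics that are traversed several times are included. Two closed orientable hyperbolic $n$-manifolds $M_1,M_2$ are \emph{length equivalent} if $L(M_1)=L(M_2)$. It is known that in every dimension $n\ge2$ there are arbitrarily large, but finite, families of pairwise non-isometric, length equivalent manifolds. The following question is posed in \cite{problem}.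

\begin{quote}
\emph{Given $n\ge2$, is there an infinite collection of pairwise non-isometric closed orientable hyperbolic $n$-manifolds, any two of which are length equivalent?}
\end{quote}

The length set has a description in terms of the group. For an isometry $\gamma$ let $\tau(\gamma)=\inf_x d(x,\gamma x)$ be its translation length. Every $\gamma\ne1$ in $\Gamma$ translates along a unique geodesic, its axis, by the distance $\tau(\gamma)>0$, and the closed geodesics of $M$ are the images of these axes. Therefore
\begin{equation}\label{eq:length}
L(M)=\{\tau(\gamma):1\ne\gamma\in\Gamma\},\qquad \tau(\eta\gamma\eta^{-1})=\tau(\gamma)\ \text{ for every isometry }\eta .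
\end{equation}
For each $\lambda>0$ only finitely many conjugacy classes of $\Gamma$ have $\tau\le\lambda$: such a class has a representative whose axis meets a fixed compact fundamental domain $D$, this representative moves a point of $D$ by at most $\lambda$, and only finitely many elements of $\Gamma$ do that. In particular $L(M)$ is a closed discrete subset of $\mathbb R$ with a positive minimum, the systole of $M$.

The natural place to look for manifolds with the length set of $M$ is among its finite covers $M'=\mathbb H^n/H$, because $L(M')\subset L(M)$ holds for free by \eqref{eq:length}. One has to prevent the loss of lengths, and the first experiments are discouraging. A circle of length $a$ has length set $\{a,2a,\dots\}$, and every proper cover loses the length $a$. If $\Gamma\supset H_1\supset H_2\supset\cdots$ are normal subgroups of finite index with trivial intersection, then each of the finitely many nontrivial conjugacy classes with $\tau\le\lambda$ is disjoint from $H_i$ for large $i$, so the systoles tend to infinity. And it is not possible for every closed geodesic of $M$ to have a lift of the same length in a proper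 finite cover. That would mean that $H$ meets every conjugacy class of $\Gamma$. But in a finite group $F$ the conjugates of a subgroup $E$ of index $m\ge2$ cover at most $m(|E|-1)+1<|F|$ elements, and this applies to the quotient of $\Gamma$ by the intersection of the conjugates of $H$. One might guess from this that a length set can survive only a bounded amount of covering. The guess is wrong.

\begin{theorem}\label{thm:main}
Let $n\ge2$. There are a closed orientable hyperbolic $n$-manifold $M_*=\mathbb H^n/\Gamma_*$ and, for each finite set $S$ of primes $\ell\ne7$, a finite cover $M_S=\mathbb H^n/H_S\to M_*$ such that: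
\begin{enumerate}
\item[(1)] $[\Gamma_*:H_S]=\prod_{\ell\in S}\ell^{f(\ell)}$, where $f(\ell)$ is the order of $\ell$ in $(\mathbb Z/49)^\times$, and $H_S\subset H_{S'}$ if $S'\subset S$;
\item[(2)] every element of $\Gamma_*$ is conjugate in $\operatorname{Isom}^+(\mathbb H^n)$ to an element of $H_S$. In particular $L(M_S)=L(M_*)$ for all $S$.
\end{enumerate}
The manifolds $M_S$ have pairwise distinct volumes. Hence they form an infinite set of pairwise non-isometric, pairwise length equivalent closed orientable hyperbolic $n$-manifolds, which contains infinite towers $\cdots\to M_{S_2}\to M_{S_1}\to M_*$.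
\end{theorem}

So the answer to the question is yes in every dimension. The counting argument above is avoided because the conjugation in (2) takes place in the whole isometry group. The group $\Gamma_*$ is arithmetic, and the conjugating elements are found in its commensurator. That the volumes in Theorem~\ref{thm:main} are unbounded is forced, as the following complement shows. It is not needed for the answer.

\begin{theorem}\label{thm:volume}
For any $n\ge2$, any $c>0$ and any set $L$, there are only finitely many isometry classes of closed orientable hyperbolic $n$-manifolds $M$ with $L(M)=L$ and $\operatorname{vol}(M)\le c$. Hence in any infinite length equivalent family the volumes tend to infinity, and length equivalence classes are countable.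
\end{theorem}

Section~\ref{sec:frobenius} reduces Theorem~\ref{thm:main} to two properties of a character $\theta\colon\Gamma_*\to\mathbb Z/49$: (A) nontrivial elements can be conjugated out of $\ker\theta$, and (B) certain cohomology groups twisted by $\theta$ do not vanish. Section~\ref{sec:model} verifies both by hand for a subgroup of $\operatorname{SL}_2(\mathbb Z)$. The cocompact lattice and its character are built in Section~\ref{sec:lattice}. Property (A) is proved in Section~\ref{sec:moving} by a $7$-adic computation and strong approximation, and property (B) in Section~\ref{sec:tree} by means of a totally geodesic hypersurface. Section~\ref{sec:volume} proves Theorem~\ref{thm:volume}.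

\section{Frobenius quotients}\label{sec:frobenius}

A proper subgroup $E$ of a finite group misses some conjugacy class, so we look for finite groups in which the missed classes are easy to describe and the index of $E$ is large. In the symmetric group $S_3=\mathbb Z/3\rtimes\mathbb Z/2$ the conjugates of the complement $\mathbb Z/2$ contain all three transpositions and miss exactly the nontrivial elements of the normal subgroup $\mathbb Z/3$. The same happens in every semidirect product $V\rtimes C$ in which the nontrivial elements of $C$ act on $V$ without nonzero fixed points. The missed elements are then detected by the quotient map to $C$, which stays fixed while $V$ grows.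

Let $C=\mathbb Z/49$, written additively; the reason for this modulus appears in Remark~\ref{rem:49}. For a prime $\ell\ne7$ let $V_\ell=\mathbb F_\ell(\zeta)$ with $\zeta$ a primitive $49$th root of unity, and let $s\in C$ act on $V_\ell$ by multiplication by $\zeta^s$. The cyclic group $\mathbb F_{\ell^f}^\times$ has an element of order $49$ exactly when $49\mid\ell^f-1$, so $|V_\ell|=\ell^{f(\ell)}$. For a finite set $S$ of primes $\ell\neq7$ put $V_S=\bigoplus_{\ell\in S}V_\ell$. We use two properties.
\begin{enumerate}
\item[(V1)] The only $C$-stable subgroups of $V_\ell$ are $0$ and $V_\ell$, since such a subgroup is stable under $\mathbb F_\ell[\zeta]=V_\ell$ and so is an ideal of a field.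
\item[(V2)] For $0\ne s\in C$ the map $u\mapsto u-s\cdot u$ is a bijection of $V_S$, since $1-\zeta^s\ne0$ in each field $V_\ell$.
\end{enumerate}
The group $V_S\rtimes C$ has the product $(a,s)(a',s')=(a+s\cdot a',s+s')$, and we identify $C$ with the complement $\{0\}\times C$. For $u\in V_S$,
\begin{equation}\label{eq:conj}
(u,0)(a,s)(u,0)^{-1}=(a+u-s\cdot u,\,s).
\end{equation}
By (V2), if $s\ne0$ there is a $u$ for which the right side is $(0,s)$. So every element outside $V_S$ is conjugate into $C$.

Let $\Gamma$ be a group and $V$ a $\Gamma$-module. Recall that a map $c\colon\Gamma\to V$ is a \emph{cocycle} if $c(\gamma\gamma')=c(\gamma)+\gamma c(\gamma')$, that it is a \emph{coboundary} if $c(\gamma)=\gamma u-u$ for a fixed $u\in V$, and that $H^1(\Gamma,V)$ is the group of cocycles modulo coboundaries. Given a homomorphism $\theta\colon\Gamma\to C$, we view $V_S$ as a $\Gamma$-module through $\theta$. Then $\gamma\mapsto(c(\gamma),\theta(\gamma))$ is a homomorphism $\Gamma\to V_S\rtimes C$ exactly when $c$ is a cocycle.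

\begin{proposition}\label{prop:criterion}
Let $G$ be a group, $\Gamma\subset G$ a subgroup and $\theta\colon\Gamma\to C$ a surjective homomorphism. Assume:
\begin{enumerate}
\item[(A)] every $\gamma\ne1$ in $\Gamma$ is conjugate in $G$ to an element $\gamma'\in\Gamma$ with $\theta(\gamma')\ne0$;
\item[(B)] $H^1(\Gamma,V_\ell)\ne0$ for every prime $\ell\ne7$.
\end{enumerate}
Then there are subgroups $H_S\subset\Gamma$, indexed by the finite sets $S$ of primes $\ell\ne7$, such that $[\Gamma:H_S]=\prod_{\ell\in S}\ell^{f(\ell)}$, $H_S\subset H_{S'}$ for $S'\subset S$, and every element of $\Gamma$ is conjugate in $G$ to an element of $H_S$.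
\end{proposition}

\begin{proof}
For each $\ell\ne7$ choose a cocycle $c_\ell\colon\Gamma\to V_\ell$ that is not a coboundary, and consider the homomorphism
\[
\varphi_S\colon\Gamma\to V_S\rtimes C,\qquad \gamma\mapsto\bigl((c_\ell(\gamma))_{\ell\in S},\theta(\gamma)\bigr).
\]
We claim that $\varphi_S$ is onto. Let $I$ be its image. Since $\theta$ is onto, $I$ maps onto $C$, and $|I|=49\,|I\cap V_S|$.

First let $S=\{\ell\}$. Conjugation by $(a,s)\in I$ sends $(u,0)$ to $(s\cdot u,0)$, so $I\cap V_\ell$ is $C$-stable and equals $0$ or $V_\ell$ by (V1). If it is $0$, then $I$ maps isomorphically to $C$ and is generated by an element $(a,1)$. This generator, and with it all of $I$, is conjugated into $C$ by some $(u,0)$. By \eqref{eq:conj} this means that $c_\ell(\gamma)+u-\gamma u=0$ for all $\gamma$, so $c_\ell$ is a coboundary, contrary to its choice. Hence $I\supset V_\ell$ and $I=V_\ell\rtimes C$.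

For general $S$, the group $I$ projects onto $V_\ell\rtimes C$ for each $\ell\in S$, so $|V_\ell|$ divides $|I|$, and it divides $|I\cap V_S|$ because $\ell\ne7$. The numbers $|V_\ell|$ are powers of distinct primes, so their product $|V_S|$ divides $|I\cap V_S|$. Thus $I\supset V_S$, and the claim follows.

Let $H_S=\varphi_S^{-1}(C)=\{\gamma\in\Gamma:c_\ell(\gamma)=0\text{ for all }\ell\in S\}$. The second description shows that $H_S\subset H_{S'}$ for $S'\subset S$, and surjectivity gives $[\Gamma:H_S]=|V_S|=\prod_{\ell\in S}\ell^{f(\ell)}$. The identity lies in $H_S$. For $\gamma\ne1$ take $\gamma'$ as in (A). Then $\varphi_S(\gamma')\notin V_S$, so $(u,0)\varphi_S(\gamma')(u,0)^{-1}\in C$ for some $u\in V_S$. Choose $\delta\in\Gamma$ with $\varphi_S(\delta)=(u,0)$. Then $\delta\gamma'\delta^{-1}\in H_S$, and this element is conjugate to $\gamma$ in $G$.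
\end{proof}

Neither hypothesis is idle. If $H^1(\Gamma,V_\ell)=0$, every homomorphism $\Gamma\to V_\ell\rtimes C$ over $\theta$ is conjugate into $C$, and there is no quotient to work with. As for (A), the character $\theta$ is constant on conjugacy classes of $\Gamma$, so the elements of $\ker\theta$ must be moved by elements of $G$ outside $\Gamma$.

\section{A model in $\operatorname{SL}_2(\mathbb Z)$}\label{sec:model}

The mechanism behind (A) is visible for $2\times2$ matrices. Let $G=\operatorname{SL}_2(\mathbb R)$ and
\[
\Gamma^\circ=\Bigl\{\gamma\in \operatorname{SL}_2(\mathbb Z):\gamma\equiv\begin{pmatrix}1&b\\0&1\end{pmatrix}\bmod 49\text{ for some }b\Bigr\},\qquad\theta(\gamma)=b\bmod49 .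
\]
Then $\theta$ is a homomorphism onto $C$. Let $\gamma\ne1$ lie in $\ker\theta$, and write $\gamma=1+7^mx$ with $m\ge2$ and $x$ an integer matrix that is nonzero mod $7$. From $\det\gamma=1$ we get $\operatorname{tr}x\equiv0\pmod 7$. Two conjugations move $\gamma$ out of the kernel.

\emph{First move: make the upper right entry of $x$ a unit at $7$.} If $x\equiv\left(\begin{smallmatrix}\alpha&\beta\\ \kappa&-\alpha\end{smallmatrix}\right)$ mod $7$, conjugation by $\left(\begin{smallmatrix}1&t\\0&1\end{smallmatrix}\right)$ changes the upper right entry to $\beta-2\alpha t-\kappa t^2$. This is a nonzero polynomial of degree at most $2$ over $\mathbb F_7$, so it is nonzero for some integer $t$.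

\emph{Second move: dilate.} Let $j$ be the even integer with $m-j\in\{0,1\}$. Conjugation by $\operatorname{diag}(7^{-j/2},7^{j/2})$ leaves the diagonal entries of $\gamma$ unchanged, multiplies the lower left entry by $7^j$, and divides the upper right entry by $7^j$. The result lies in $\Gamma^\circ$, and its upper right entry is $7^{m-j}$ times an integer prime to $7$, so it is nonzero mod $49$. For example,
\[
\begin{pmatrix}7^{-1}&0\\0&7\end{pmatrix}\begin{pmatrix}1&49\\49&2402\end{pmatrix}\begin{pmatrix}7&0\\0&7^{-1}\end{pmatrix}=\begin{pmatrix}1&1\\2401&2402\end{pmatrix}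
\]
takes an element with $\theta=0$ to an element of $\Gamma^\circ$ with $\theta=1$.

This proves (A). For (B), note that all elements of $\Gamma^\circ$ have trace $\equiv2\pmod{49}$, while an element $\ne1$ of finite order in $\operatorname{SL}_2(\mathbb Z)$ has trace in $\{-2,-1,0,1\}$. So $\Gamma^\circ$ is the fundamental group of the noncompact surface $\mathbb H^2/\Gamma^\circ$, hence free, and its rank is at least $2$ because $\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&0\\49&1\end{smallmatrix}\right)$ do not commute. A cocycle on a free group can take arbitrary values on a basis, so there are at least $|V_\ell|^2$ cocycles and at most $|V_\ell|$ coboundaries.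

Thus Proposition~\ref{prop:criterion} applies to $\Gamma^\circ$. The defect of the model is that $\mathbb H^2/\Gamma^\circ$ is not compact. A cocompact lattice contains no unipotent elements and the diagonal matrix of the second move is not a rational point of the ambient group. Both still exist $7$-adically, however, and the two moves depend only on congruences at $7$. So we shall perform them over $\mathbb Q_7$ and then approximate the conjugating element by a rational one.

\section{The lattice and its character}\label{sec:lattice}

\subsection*{The quadratic form}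
Let $k=\mathbb Q(\sqrt2)\subset\mathbb R$, let $\mathcal O=\mathbb Z[\sqrt2]$ be its ring of integers, let $\sigma$ be the nontrivial automorphism of $k$, and let
\[
Q(x)=x_1^2+\dots+x_n^2-\sqrt2\,x_{n+1}^2 ,
\]
with bilinear form normalized by $\langle x,x\rangle=Q(x)$. Let $\varepsilon_1,\dots,\varepsilon_{n+1}$ be the standard basis and $v=\varepsilon_1$, so $Q(v)=1$. For an $\mathcal O$-algebra $A$ we write $\operatorname{SO}(A)$ for the group of matrices over $A$ of determinant $1$ that preserve $Q$.

The form $Q$ has signature $(n,1)$, and we use the model $\mathbb H^n=\{x\in\mathbb R^{n+1}:Q(x)=-1,\ x_{n+1}>0\}$. The group $\operatorname{Isom}^+(\mathbb H^n)$ is $\operatorname{SO}_0(n,1)$, the subgroup of index $2$ of $\operatorname{SO}(\mathbb R)$ that preserves this sheet of the hyperboloid. For $Q(u)\ne0$ let $\rho_u(x)=x-2\langle x,u\rangle Q(u)^{-1}u$ be the reflection in $u$. If $Q(u)>0$, then $\rho_u$ preserves $\mathbb H^n$ and fixes pointwise the hyperplane $u^\perp\cap\mathbb H^n$, which separates $\mathbb H^n$ into the two sides $\langle x,u\rangle>0$ and $\langle x,u\rangle<0$. If $Q(u)<0$, then $\rho_u$ exchanges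 the two sheets.

The conjugate form $Q^\sigma$ is positive definite. Hence $Q$ is anisotropic over $k$: if $Q(x)=0$ with $x\in k^{n+1}$, then $Q^\sigma(x^\sigma)=0$ and $x=0$. By the theorem of Borel and Harish-Chandra, applied after restriction of scalars to $\mathbb Q$, the map $\gamma\mapsto(\gamma,\gamma^\sigma)$ embeds $\operatorname{SO}(\mathcal O)$ as a discrete cocompact subgroup of the product of the real special orthogonal groups of $Q$ and $Q^\sigma$. The second factor is compact, so $\operatorname{SO}(\mathcal O)$ is discrete and cocompact in $\operatorname{SO}(\mathbb R)$.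

For a finite place $\mathfrak q$ of $k$, that is, a nonzero prime ideal of $\mathcal O$, let $k_{\mathfrak q}\supset\mathcal O_{\mathfrak q}$ be the completions and $\Lambda_{\mathfrak q}=\mathcal O_{\mathfrak q}^{\,n+1}$. The group $\operatorname{SO}(\mathcal O_{\mathfrak q})$ is the stabilizer of $\Lambda_{\mathfrak q}$ in $\operatorname{SO}(k_{\mathfrak q})$ and is open and compact. An element of $\operatorname{SO}(k)$ lies in $\operatorname{SO}(\mathcal O)$ if and only if it lies in $\operatorname{SO}(\mathcal O_{\mathfrak q})$ for all $\mathfrak q$.

\subsection*{Unipotent isometries}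
We need the analogs of the matrices $\left(\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right)$ and their transposes. Let $A$ be a commutative ring in which $2$ is invertible, and let a free $A$-module with a symmetric bilinear form be given as
\begin{equation}\label{eq:split}
Ae_+\oplus W\oplus Ae_-,\qquad Q(e_\pm)=0,\quad\langle e_+,e_-\rangle=1,\quad W\perp e_\pm,
\end{equation}
where $W\ne0$ is unimodular, meaning that its Gram matrix is invertible over $A$. For $w\in W$ define $n_+(w)$ by
\[
e_+\mapsto e_+,\qquad w'\mapsto w'-\langle w',w\rangle e_+\quad(w'\in W),\qquad e_-\mapsto e_-+w-\tfrac12Q(w)e_+ ,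
\]
and define $n_-(w)$ by exchanging $e_+$ and $e_-$. The map $n_+(w)$ is block triangular with identity blocks on the diagonal, so its determinant is $1$. It is an isometry: the products with $e_+$ and the products within $W$ are unchanged because $e_+$ is orthogonal to $e_+$ and $W$, and the two remaining ones are $\langle n_+(w)w',n_+(w)e_-\rangle=\langle w',w\rangle-\langle w',w\rangle=0$ and $Q(n_+(w)e_-)=Q(w)-Q(w)=0$. Moreover,
\begin{equation}\label{eq:unip}
n_\pm(w)n_\pm(w')=n_\pm(w+w'),\qquad h\,n_\pm(w)h^{-1}=n_\pm(hw)
\end{equation}
for every isometry $h$ that fixes $e_+$ and $e_-$. The first identity is immediate on $e_+$ and $W$, and on $e_-$ it is the formula $\frac12Q(w+w')=\frac12Q(w)+\langle w,w'\rangle+\frac12Q(w')$. The second follows by evaluating both sides on $e_\pm$ and on $hw'$. The next lemma says that these elements move vectors and bivectors around freely. Part (a) will be used at the prime $5$, part (b) at the prime $7$.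

\begin{lemma}\label{lem:linear}
Let $F$ be a field of characteristic $\ne2$, let $X=Fe_+\oplus W\oplus Fe_-$ be as in \eqref{eq:split}, and let $N$ be the group generated by all $n_\pm(w)$, $w\in W$.
\begin{enumerate}
\item[(a)] The only $N$-stable subspaces of $X$ are $0$ and $X$.
\item[(b)] If $v\in W$ and $Q(v)\ne0$, the bivectors $he_-\wedge hv$, $h\in N$, span $\bigwedge^2X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Z\ne0$ be $N$-stable. It is stable under $A^\pm_w=\frac12\bigl(n_\pm(w)-n_\pm(-w)\bigr)$, and $A_w^+$ acts by $e_+\mapsto0$, $u\mapsto-\langle u,w\rangle e_+$ for $u\in W$, $e_-\mapsto w$. Let $0\ne z=\alpha e_++u+\beta e_-\in Z$. Then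
\[
A^+_wz=\beta w-\langle u,w\rangle e_+,\qquad A^+_{w'}A^+_wz=-\beta\langle w,w'\rangle e_+ .
\]
If $\beta\ne0$, the second formula with $\langle w,w'\rangle\ne0$ gives $e_+\in Z$. If $\beta=0$ and $u\ne0$, the first formula with $\langle u,w\rangle\neq0$ gives the same, and otherwise $z$ is a multiple of $e_+$. Now $A^-_we_+=w$ shows that $W\subset Z$, and $A^-_{w'}w=-\langle w,w'\rangle e_-$ shows that $e_-\in Z$.

(b) Let $Z$ be the span; it is $N$-stable. For $w,w'\in W$ we expand
\begin{align*}
n_+(w)(e_-\wedge w')&=\bigl(e_-+w-\tfrac12Q(w)e_+\bigr)\wedge\bigl(w'-\langle w,w'\rangle e_+\bigr)\\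
&=e_-\wedge w'+\bigl[w\wedge w'+\langle w,w'\rangle\,e_+\wedge e_-\bigr]-\langle w,w'\rangle\,w\wedge e_+-\tfrac12Q(w)\,e_+\wedge w'.
\end{align*}
The bracket is odd in $w$ and the other terms are even. Subtracting the same expression for $-w$, we see that $e_-\wedge w'\in Z$ implies $w\wedge w'+\langle w,w'\rangle e_+\wedge e_-\in Z$ for all $w$. With $w=w'=v$ this gives $e_+\wedge e_-\in Z$. Next, $n_+(w)(e_+\wedge e_-)=e_+\wedge e_-+e_+\wedge w$ and $n_-(w)(e_+\wedge e_-)=e_+\wedge e_-+w\wedge e_-$, so $e_\pm\wedge w\in Z$ for all $w\in W$. The implication above now applies to every $w'$ and gives $w\wedge w'\in Z$. These bivectors span $\bigwedge^2X$.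
\end{proof}

\subsection*{The character}
Since $4^2\equiv2\pmod 7$, there is a place $\mathfrak p$ over $7$ with $k_{\mathfrak p}=\mathbb Q_7$ and $\sqrt2\equiv4\pmod7$. As $4$ is a square, Hensel's lemma gives $s\in\mathbb Z_7^\times$ with $s^2=\sqrt2$. Put
\[
e_+=\frac1{2s^2}(s\varepsilon_n+\varepsilon_{n+1}),\qquad e_-=s\varepsilon_n-\varepsilon_{n+1},\qquad W=\mathbb Z_7\varepsilon_1\oplus\dots\oplus\mathbb Z_7\varepsilon_{n-1}.
\]
We have $Q(s\varepsilon_n\pm\varepsilon_{n+1})=s^2-\sqrt2=0$ and $\langle s\varepsilon_n+\varepsilon_{n+1},s\varepsilon_n-\varepsilon_{n+1}\rangle=s^2+\sqrt2=2s^2$, so $\Lambda_{\mathfrak p}=\mathbb Z_7e_+\oplus W\oplus\mathbb Z_7e_-$ is a decomposition as in \eqref{eq:split}. The place $\mathfrak p$ is chosen so that the isotropic pair lies in the last two coordinates; as $n\ge2$, this leaves $v\in W$. Let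
\[
U=\{g\in \operatorname{SO}(\mathbb Z_7):g\equiv n_+(w)\bmod49\text{ for some }w\in W\},\qquad\theta(g)=\langle ge_-,v\rangle\bmod 49 .
\]
By \eqref{eq:unip}, $U$ is an open subgroup of $\operatorname{SO}(\mathbb Z_7)$. If $g\equiv n_+(w)$, then $\theta(g)=\langle w,v\rangle$, so $\theta\colon U\to C$ is a homomorphism, and it depends only on $g$ mod $49$. Among the characters $\langle w,\cdot\rangle$ we choose the one given by $v$ because, as we shall see in Section~\ref{sec:tree}, it vanishes on the stabilizer of the hyperplane $v^\perp$.

The primes $3$ and $5$ are inert in $k$, since $2$ is not a square mod $3$ or mod $5$. From now on $\Gamma$ and $\Gamma'$ denote the groups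
\begin{align*}
\Gamma&=\{\gamma\in \operatorname{SO}(\mathcal O)\cap \operatorname{SO}_0(n,1):\gamma\equiv1\bmod3\mathcal O,\ \gamma\in U\text{ at }\mathfrak p\},\\
\Gamma'&=\{\gamma\in\Gamma:\gamma\equiv1\bmod5\mathcal O\},
\end{align*}
and $\theta$ also denotes the characters of $\Gamma$ and $\Gamma'$ obtained from their embeddings in $U$. Both groups have finite index in $\operatorname{SO}(\mathcal O)$, and $\Gamma'$ is normal in $\Gamma$. The group $\Gamma_*$ of Theorem~\ref{thm:main} will be one of the two.

\begin{lemma}\label{lem:torsion}
The group $\Gamma$ is torsion-free. Hence $\mathbb H^n/\Gamma$ and $\mathbb H^n/\Gamma'$ are closed orientable hyperbolic manifolds.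
\end{lemma}

\begin{proof}
Let $\mathfrak q$ have residue characteristic $p$, and let $g\in\operatorname{GL}(\Lambda_{\mathfrak q})$ satisfy $g\equiv1\bmod\mathfrak q$ and $g^q=1$ for a prime $q\ne p$. Then $1+g+\dots+g^{q-1}\equiv q$ is invertible and is annihilated by $g-1$, so $g=1$. Now suppose that $\gamma\in\Gamma$ has prime order $q$. Since $\gamma\equiv1\bmod3$, we get $q=3$, and therefore $\gamma=\gamma^{49}$. At $\mathfrak p$ we have $\gamma^{49}\equiv n_+(49w)\equiv1\bmod 49$, which forces $q=7$, a contradiction. A discrete torsion-free group of isometries acts freely, because point stabilizers in $\operatorname{SO}_0(n,1)$ are compact.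
\end{proof}

\subsection*{Strong approximation}
We shall need rational isometries with prescribed behavior at a few places that are integral at all others. Strong approximation provides them, but it requires a simply connected group, so it must be applied to the double cover $\pi\colon\mathbf G=\operatorname{Spin}(Q)\to \operatorname{SO}(Q)$. We recall which elements lift. For a field $F\supset k$, every element of $\operatorname{SO}(F)$ is a product $\rho_{u_1}\cdots\rho_{u_{2r}}$ of reflections, the class of $Q(u_1)\cdots Q(u_{2r})$ defines a homomorphism $\operatorname{SO}(F)\to F^\times/F^{\times2}$, the \emph{spinor norm}, and its kernel $\operatorname{SO}'(F)$ equals $\pi(\mathbf G(F))$. Two consequences matter here.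
\begin{itemize}
\item The target has exponent $2$, so $\operatorname{SO}'(F)$ contains all squares of $\operatorname{SO}(F)$. In particular it contains every $n_\pm(w)=n_\pm(w/2)^2$.
\item $\operatorname{SO}'(\mathbb R)=\operatorname{SO}_0(n,1)$, since both conditions say that the number of $u_i$ with $Q(u_i)<0$ is even.
\end{itemize}
The group $\mathbf G$ is simply connected and $k$-simple. For $n\ne3$ it is absolutely almost simple. For $n=3$ the determinant $-\sqrt2$ of $Q$ is not a square in $k$, so $\mathbf G=\operatorname{Res}_{K/k}\operatorname{SL}_1(B)$ with $K=k(\sqrt{-\sqrt2})$ and $B$ a quaternion algebra over $K$. Also $\mathbf G$ is noncompact at the identity real place of $k$. The strong approximation theorem (Kneser; \cite[Theorem 7.12]{PR}) states that under these hypotheses $\mathbf G(k)$ is dense in $\mathbf G(\mathbb A_f)$, the restricted product of the groups $\mathbf G(k_{\mathfrak q})$ over the finite places with respect to the integral points $\mathbf G(\mathcal O_{\mathfrak q})$ of a fixed matrix model.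

\begin{lemma}\label{lem:SA}
Let $\mathfrak q_1,\dots,\mathfrak q_r$ be distinct finite places, and let $O_i\subset \operatorname{SO}(k_{\mathfrak q_i})$ be an open set that meets $\operatorname{SO}'(k_{\mathfrak q_i})$. Then there is $\eta\in \operatorname{SO}(k)\cap \operatorname{SO}_0(n,1)$ with $\eta\in O_i$ at $\mathfrak q_i$ for all $i$ and $\eta\in \operatorname{SO}(\mathcal O_{\mathfrak q})$ at all other finite places $\mathfrak q$.
\end{lemma}

\begin{proof}
Let $\Omega\subset\mathbf G(\mathbb A_f)$ be the set of elements whose components lie in $\pi^{-1}(O_i)$ at $\mathfrak q_i$ and in $\pi^{-1}(\operatorname{SO}(\mathcal O_{\mathfrak q}))$ elsewhere. Each of these sets is open and nonempty. The morphism $\pi$ is given by polynomials whose coefficients are integral at almost all $\mathfrak q$, so $\pi^{-1}(\operatorname{SO}(\mathcal O_{\mathfrak q}))\supset\mathbf G(\mathcal O_{\mathfrak q})$ for almost all $\mathfrak q$. Hence $\Omega$ is open and nonempty and contains a point $\tilde\eta\in\mathbf G(k)$. Take $\eta=\pi(\tilde\eta)$; it lies in $\pi(\mathbf G(\mathbb R))=\operatorname{SO}_0(n,1)$.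
\end{proof}

\begin{lemma}\label{lem:onto}
The character $\theta$ maps $\Gamma'$, and hence $\Gamma$, onto $C$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:SA} gives $\eta$ with $\eta\equiv n_+(v)\bmod49$ at $\mathfrak p$, $\eta\equiv1$ mod $3$ and mod $5$, and $\eta$ integral at all places. Then $\eta\in\Gamma'$ and $\theta(\eta)=\langle v,v\rangle=1$.
\end{proof}

\section{Moving elements out of the kernel}\label{sec:moving}

We first prove the $7$-adic form of (A). The conjugating element must lie in $\operatorname{SO}'(\mathbb Q_7)$, so that Lemma~\ref{lem:SA} can approximate it.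

\begin{lemma}\label{lem:local}
For every $g\ne1$ in $U$ there is $h\in \operatorname{SO}'(\mathbb Q_7)$ with $hgh^{-1}\in U$ and $\theta(hgh^{-1})\ne0$.
\end{lemma}

\begin{proof}
If $\theta(g)\ne0$ take $h=1$. So let $g\equiv n_+(w)\bmod 49$ with $\langle w,v\rangle\equiv0\bmod 49$.

\emph{Case 1: $w\not\equiv0\bmod49$.} Here $w$ only points in the wrong direction, and we rotate it inside $W$. Write $w=7^iw_1$ with $i\in\{0,1\}$ and $w_1\notin7W$. The $\varepsilon_1$-coordinate $\langle w_1,v\rangle$ of $w_1$ is divisible by $7$, so the $\varepsilon_a$-coordinate $\xi$ of $w_1$ is a unit for some $2\le a\le n-1$. (This case does not occur for $n=2$, just as it did not occur in Section~\ref{sec:model}.) Let $h$ be the quarter turn $\varepsilon_1\mapsto\varepsilon_a$, $\varepsilon_a\mapsto-\varepsilon_1$ that fixes the other basis vectors. Since $\sqrt2\in\mathbb Z_7^\times$, it is the square of the rotation $\varepsilon_1\mapsto(\varepsilon_1+\varepsilon_a)/\sqrt2$, $\varepsilon_a\mapsto(-\varepsilon_1+\varepsilon_a)/\sqrt2$, so $h\in\operatorname{SO}(\mathbb Z_7)\cap \operatorname{SO}'(\mathbb Q_7)$. As $h$ fixes $e_\pm$, \eqref{eq:unip}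 gives $hgh^{-1}\equiv n_+(hw)\bmod49$. Thus $hgh^{-1}\in U$ and $\theta(hgh^{-1})=7^i\langle hw_1,v\rangle=-7^i\xi\ne0$ in $\mathbb Z/49$.

\emph{Case 2: $g\equiv1\bmod 49$.} Write $g=1+7^mx$ with $m\ge2$, $x\in\operatorname{End}(\Lambda_{\mathfrak p})$ and $\bar x=x\bmod7\ne0$. We make the two moves of Section~\ref{sec:model}; the role of the upper right entry is played by $\langle xe_-,v\rangle$.

\emph{First move.} Let $X=\Lambda_{\mathfrak p}/7\Lambda_{\mathfrak p}$. Expanding $Q(gy)=Q(y)$ gives $2\langle xy,y\rangle+7^mQ(xy)=0$, so the bilinear form $b(y,y')=\langle\bar xy,y'\rangle$ on $X$ is alternating. It is nonzero because $\bar x\ne0$ and the form on $X$ is nondegenerate, so it defines a nonzero linear form on $\bigwedge^2X$. By Lemma~\ref{lem:linear}(b) there is $\bar h$ in the group generated by the reductions of the $n_\pm(w)$ such that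
\[
0\ne b(\bar h^{-1}e_-,\bar h^{-1}v)=\langle\bar h\bar x\bar h^{-1}e_-,v\rangle .
\]
The element $\bar h$ is the reduction of a product $h_1$ of elements $n_\pm(w)$, $w\in W$, and $h_1\in \operatorname{SO}(\mathbb Z_7)\cap \operatorname{SO}'(\mathbb Q_7)$. Replacing $g$ by $h_1gh_1^{-1}=1+7^mh_1xh_1^{-1}$, we may assume that $\langle xe_-,v\rangle\in\mathbb Z_7^\times$.

\emph{Second move.} For $j\in\mathbb Z$ let $d_j\in \operatorname{SO}(\mathbb Q_7)$ be given by $e_+\mapsto7^{-j}e_+$, $e_-\mapsto7^je_-$ and the identity on $W$. Let $j$ be the even integer with $m-j\in\{0,1\}$; then $j\ge2$ and $d_j=d_{j/2}^2\in \operatorname{SO}'(\mathbb Q_7)$. Put $g'=d_jgd_j^{-1}$. In block form with respect to $e_+,W,e_-$,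
\[
x=\begin{pmatrix}*&\lambda_1&\alpha\\ *&*&w_1\\ *&*&\beta\end{pmatrix},\qquad
g'-1=\begin{pmatrix}7^m*&7^{m-j}\lambda_1&7^{m-2j}\alpha\\ 7^{m+j}*&7^m*&7^{m-j}w_1\\ 7^{m+2j}*&7^{m+j}*&7^m\beta\end{pmatrix},
\]
where $xe_-=\alpha e_++w_1+\beta e_-$ and all blocks of $x$ are integral. The blocks of $g'-1$ on and below the diagonal are divisible by $49$ since $m\ge2$, and the two blocks with the factor $7^{m-j}$ are integral. The corner has no counterpart in the model and is the only entry in danger. It is saved by the isotropy of $ge_-=7^m\alpha e_++7^mw_1+(1+7^m\beta)e_-$, which says that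
\[
2\alpha(1+7^m\beta)=-7^mQ(w_1).
\]
So $\alpha\in7^m\mathbb Z_7$ and $7^{m-2j}\alpha\in7^{2(m-j)}\mathbb Z_7\subset\mathbb Z_7$. Thus $g'\in \operatorname{SO}(\mathbb Z_7)$, and modulo $49$ it has the form
\[
e_+\mapsto e_+,\qquad w'\mapsto w'+\lambda(w')e_+,\qquad e_-\mapsto e_-+w+\mu e_+,\qquad w=7^{m-j}w_1 .
\]
From $\langle g'w',g'e_-\rangle=0$ we get $\lambda(w')\equiv-\langle w',w\rangle$, and from $Q(g'e_-)=0$ we get $\mu\equiv-\frac12Q(w)$. That is, $g'\equiv n_+(w)\bmod49$ and $g'\in U$. Finally $\theta(g')=7^{m-j}\langle w_1,v\rangle=7^{m-j}\langle xe_-,v\rangle$, which is nonzero in $\mathbb Z/49$ because $m-j\le1$.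
\end{proof}

\begin{remark}\label{rem:49}
With the modulus $7$ in place of $49$ the second move would need $j=m$, and $m$ may be odd. For $u_t=e_+-te_-$ we have $Q(u_t)=-2t$, and $\rho_{u_t}$ sends $e_+\mapsto te_-$, $e_-\mapsto t^{-1}e_+$. Hence $d_j=\rho_{u_{t}}\rho_{u_1}$ with $t=7^j$, and the spinor norm of $d_j$ is the class of $4\cdot7^j$. For odd $j$ this is not a square in $\mathbb Q_7$, and Lemma~\ref{lem:SA} does not apply to $d_j$. The modulus $49$ absorbs the one factor $7$ that may be left over.
\end{remark}

\begin{proposition}\label{prop:A}
Let $\Gamma_*$ be $\Gamma$ or $\Gamma'$. For each $\gamma\ne1$ in $\Gamma_*$ there is $\eta\in \operatorname{SO}(k)\cap \operatorname{SO}_0(n,1)$ with $\eta\gamma\eta^{-1}\in\Gamma_*$ and $\theta(\eta\gamma\eta^{-1})\ne0$.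
\end{proposition}

\begin{proof}
Let $O$ be the set of $h\in \operatorname{SO}(\mathbb Q_7)$ with $h\gamma h^{-1}\in U$ and $\theta(h\gamma h^{-1})\ne0$. It is open because $U$ is open and $\theta$ is locally constant, and it meets $\operatorname{SO}'(\mathbb Q_7)$ by Lemma~\ref{lem:local}. Lemma~\ref{lem:SA} gives $\eta\in \operatorname{SO}(k)\cap \operatorname{SO}_0(n,1)$ that lies in $O$ at $\mathfrak p$ and in $\operatorname{SO}(\mathcal O_{\mathfrak q})$ for all $\mathfrak q\ne\mathfrak p$. Then $\eta\gamma\eta^{-1}$ is integral at $\mathfrak p$ because it lies in $U$, and at $\mathfrak q\ne\mathfrak p$ because all three factors are. So it lies in $\operatorname{SO}(\mathcal O)\cap \operatorname{SO}_0(n,1)$. The conditions $\gamma\equiv1$ mod $3$ and mod $5$ are preserved under conjugation by $\eta$, which is integral at $3$ and $5$.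
\end{proof}

The element $\eta$ commensurates $\Gamma_*$: if $N$ is a sufficiently divisible integer, then $\eta(1+Ny)\eta^{-1}=1+N\eta y\eta^{-1}$ shows that $\eta$ and $\eta^{-1}$ conjugate the elements of $\Gamma_*$ that are $\equiv 1\bmod N$ into $\Gamma_*$.

\section{A hypersurface and twisted cohomology}\label{sec:tree}

It remains to prove (B). For $n=2$ one can count as in the model. A cocycle of a closed surface group of genus $g\ge2$ is the same as a homomorphism to $V_\ell\rtimes C$ over $\theta$, so it is given by $2g$ values in $V_\ell$ subject to one additive condition with values in $V_\ell$; there are at least $|V_\ell|^{2g-1}>|V_\ell|$ cocycles. In higher dimensions no such presentation is at hand. Instead we build cocycles that count, with coefficients in $V_\ell$, how often a path from $x$ to $\gamma x$ crosses the translates of a hyperplane. This works in all dimensions $n\ge2$.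

\subsection*{The dual tree}
Let $P=v^\perp\cap\mathbb H^n$ and $r=\rho_v=\operatorname{diag}(-1,1,\dots,1)$. Conjugation by $r$ preserves $\operatorname{SO}(\mathcal O)$, $\operatorname{SO}_0(n,1)$ and the congruence mod $3$. At $\mathfrak p$ the map $r$ fixes $e_\pm$, so $r\,n_+(w)\,r=n_+(rw)$ by \eqref{eq:unip} and $r$ normalizes $U$. Thus $r$ normalizes $\Gamma$, and
\begin{equation}\label{eq:sign}
\theta(r\gamma r)=\langle r\gamma re_-,v\rangle=\langle\gamma e_-,rv\rangle=-\theta(\gamma).
\end{equation}

\begin{lemma}\label{lem:hyper}
If $\gamma\in\Gamma$ and $\gamma P\cap P\ne\emptyset$, then $\gamma v=v$ and $\theta(\gamma)=0$. In particular $\gamma P=P$, and $\gamma$ preserves each side of $P$.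
\end{lemma}

\begin{proof}
The reflections $r$ and $\gamma r\gamma^{-1}$ fix $P$ and $\gamma P$ pointwise. Their product $(r\gamma r)\gamma^{-1}$ lies in $\Gamma$ and fixes a point of $P\cap\gamma P$, so it is trivial by Lemma~\ref{lem:torsion}. Hence $\gamma$ commutes with $r$ and preserves its $(-1)$-eigenspace $\mathbb Rv$, so $\gamma v=\pm v$. Since $\gamma v\equiv v\not\equiv-v\bmod3$, the sign is $+$. Then $\theta(\gamma)=\langle\gamma e_-,v\rangle=\langle e_-,\gamma^{-1}v\rangle=\langle e_-,v\rangle=0$.
\end{proof}

Let $\mathcal P=\{\gamma P:\gamma\in\Gamma\}$. By the lemma, distinct members of $\mathcal P$ are disjoint. The family is also locally finite. Indeed, let $K\subset\mathbb H^n$ be compact and write $K\subset K_0x_0$ with $K_0\subset \operatorname{SO}_0(n,1)$ compact. If $\gamma P$ meets $K$, then $\gamma v$ lies in the compact set $K_0\Sigma$, where $\Sigma$ is the unit sphere of the positive definite space $x_0^\perp$. The conjugate vector $(\gamma v)^\sigma$ lies on the unit sphere of the definite form $Q^\sigma$. Since $y\mapsto(y,y^\sigma)$ embeds $\mathcal O^{n+1}$ as a discrete subgroup of $\mathbb R^{n+1}\times\mathbb R^{n+1}$,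 there are finitely many possibilities for $\gamma v$.

Define a graph $T$ as follows. The vertices are the components of $\mathbb H^n\setminus\bigcup\mathcal P$ and the edges are the members of $\mathcal P$. Every point $x$ of $P'\in\mathcal P$ is the center of a ball that meets no other member of $\mathcal P$. The component that contains the half-ball on a given side of $P'$ is a locally constant function of $x$, hence constant since $P'$ is connected. These two components, one on each side, are the endpoints of the edge $P'$.

\begin{lemma}\label{lem:tree}
The graph $T$ is a tree. The group $\Gamma$ acts on $T$ with one orbit of edges, every edge stabilizer fixes both endpoints of the edge, and $\theta$ vanishes on all edge stabilizers.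
\end{lemma}

\begin{proof}
Take two points off $\bigcup\mathcal P$ and the geodesic segment between them. It meets finitely many members of $\mathcal P$. Along the segment $\langle x,\gamma v\rangle$ has the form $a\cosh t+b\sinh t$ with $(a,b)\ne(0,0)$, so it has at most one zero and changes sign there. The crossing points are distinct because the hyperplanes are disjoint, so consecutive components along the segment are joined by an edge, and $T$ is connected. Fix an edge $P'$. Every vertex lies on one side of $P'$, and the two endpoints of an edge $P''\ne P'$ lie on the same side as $P''$. So removing $P'$ disconnects its endpoints, and $T$ has no cycles. The statements on stabilizers hold for $P$ by Lemma~\ref{lem:hyper}, and for $\gamma P$ by conjugation.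
\end{proof}

\subsection*{Cocycles from the tree}

\begin{lemma}\label{lem:count}
Let $\Gamma_0\subset\Gamma$ be a subgroup of finite index. Let $b$ be the number of $\Gamma_0$-orbits of edges of $T$, and let $a$ be the number of $\Gamma_0$-orbits of vertices $y$ such that $\theta$ vanishes on the stabilizer of $y$ in $\Gamma_0$. If $b>a$, then $H^1(\Gamma_0,V_\ell)\ne0$ for every prime $\ell\ne7$.
\end{lemma}

\begin{proof}
Put $V=V_\ell$. By Lemma~\ref{lem:tree} the edges can be oriented $\Gamma$-invariantly; write $o(e)$ and $t(e)$ for the origin and the terminus of $e$. Let $\mathcal E$ and $\mathcal V$ be the groups of functions $f$ from the edges, respectively the vertices, to $V$ that satisfy $f(\gamma y)=\gamma f(y)$ for $\gamma\in\Gamma_0$. Such a function is determined by its values at orbit representatives $y$, and $f(y)$ may be any vector fixed by the stabilizer of $y$. By (V2) the space of fixed vectors is $V$ if $\theta$ vanishes on the stabilizer and $0$ otherwise. So $|\mathcal E|=|V|^b$ and $|\mathcal V|=|V|^a$, where $a$ and $b$ are finite because $\Gamma_0$ has finite index and every vertex is an endpoint of an edge.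

For a function $F$ on the vertices let $dF(e)=F(t(e))-F(o(e))$. We show that $d\colon\mathcal V\to\mathcal E$ is onto if $H^1(\Gamma_0,V)=0$; this forces $a\ge b$. Let $f\in\mathcal E$. As $T$ is a tree, summing $\pm f$ along the reduced paths from a base vertex gives a function $F$ with $dF=f$. For $\gamma\in\Gamma_0$ the function $y\mapsto F(\gamma y)-\gamma F(y)$ changes by $f(\gamma e)-\gamma f(e)=0$ along each edge $e$, so it is a constant $c(\gamma)$. Then
\[
c(\gamma\gamma')=\bigl(F(\gamma\gamma'y)-\gamma F(\gamma'y)\bigr)+\gamma\bigl(F(\gamma'y)-\gamma'F(y)\bigr)=c(\gamma)+\gamma c(\gamma').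
\]
If $c(\gamma)=\gamma u-u$ for all $\gamma$, then $F(\gamma y)+u=\gamma(F(y)+u)$, so $F+u\in\mathcal V$ and $d(F+u)=f$.
\end{proof}

For $\Gamma_0=\Gamma$ we have $b=1$, so the lemma applies only if $a=0$. When it does not apply we pass to $\Gamma'$, and we then need to know that the finite group $\Delta=\Gamma/\Gamma'$ is far from fixing $v$ and from being cyclic. Reduction mod $5$ identifies $\Delta$ with a subgroup of $\operatorname{SO}(\mathbb F_{25})$ acting on $X_5=\Lambda_5/5\Lambda_5=\mathbb F_{25}^{\,n+1}$.

\begin{lemma}\label{lem:delta}
A normal subgroup of $\Delta$ that fixes a nonzero vector of $X_5$ is trivial, and $\Delta$ is not abelian.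
\end{lemma}

\begin{proof}
Since $2^2\equiv-1\pmod 5$, there is $i\in\mathbb Z_5\subset\mathcal O_5$ with $i^2=-1$. Put $e'_+=\frac12(\varepsilon_1+i\varepsilon_2)$, $e'_-=\varepsilon_1-i\varepsilon_2$, and let $W'$ be spanned by $\varepsilon_3,\dots,\varepsilon_{n+1}$. Then $Q(e'_\pm)=0$, $\langle e'_+,e'_-\rangle=1$, and $W'\ne0$ is unimodular because $n\geq 2$ and $\sqrt2$ is a unit at $5$. So $\Lambda_5=\mathcal O_5e'_+\oplus W'\oplus\mathcal O_5e'_-$ is as in \eqref{eq:split}. Let $n'_\pm(w)\in \operatorname{SO}'(k_5)$, $w\in W'$, be the corresponding unipotent isometries. By Lemma~\ref{lem:SA} there is an integral $\eta\in\operatorname{SO}_0(n,1)$ with $\eta\equiv1$ mod $3$, $\eta\equiv1$ mod $49$ at $\mathfrak p$, and $\eta\equiv n'_\pm(w)$ mod $5$. It lies in $\Gamma$, so $\Delta$ contains the reductions $\bar n'_\pm(w)$ of all $n'_\pm(w)$. By Lemma~\ref{lem:linear}(a) the only $\Delta$-stable subspaces of $X_5$ are $0$ and $X_5$. The fixed space of a normal subgroup is $\Delta$-stable, which proves the first claim. If $\Delta$ were abelian, the subgroup generated by $\bar n'_+(\varepsilon_{n+1})$ would be normal. It fixes $e'_+$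 and moves $e'_-$, contrary to the first claim.
\end{proof}

\begin{proposition}\label{prop:B}
For one of the groups $\Gamma,\Gamma'$, denoted by $\Gamma_*$ and chosen independently of $\ell$, we have $H^1(\Gamma_*,V_\ell)\ne0$ for all primes $\ell\ne7$.
\end{proposition}

\begin{proof}
Let $Y_+,Y_-$ be the endpoints of the edge $P$, and let $\Gamma_P,\Gamma_+,\Gamma_-$ be the stabilizers of $P,Y_+,Y_-$ in $\Gamma$. Then $\Gamma_P\subset\Gamma_+\cap\Gamma_-$, and every vertex is $\Gamma$-equivalent to $Y_+$ or $Y_-$. The reflection $r$ preserves $\mathcal P$, since $r\gamma P=(r\gamma r)P$, and it exchanges $Y_+$ and $Y_-$. So $\Gamma_-=r\Gamma_+r$, and \eqref{eq:sign} gives $\theta(\Gamma_-)=-\theta(\Gamma_+)$. Therefore $\theta$ is either nonzero on all vertex stabilizers in $\Gamma$ or zero on all of them. In the first case Lemma~\ref{lem:count} applies to $\Gamma$ with $b=1$, $a=0$, and we take $\Gamma_*=\Gamma$.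

Assume from now on that $\theta$ vanishes on all vertex stabilizers.

\emph{Step 1: $Y_+$ and $Y_-$ are $\Gamma$-equivalent.} Suppose not, and let $G'$ be generated by $\Gamma_+$ and $\Gamma_-$. An edge at $Y_\pm$ has the form $\gamma P$, with endpoints $\gamma Y_+$ and $\gamma Y_-$. By inequivalence $\gamma Y_\pm=Y_\pm$, so $\gamma\in G'$ and the other endpoint is $\gamma Y_\mp$. Thus $G'Y_+\cup G'Y_-$ contains all neighbors of $Y_+$ and $Y_-$, hence all neighbors of each of its elements, and it is the whole vertex set because $T$ is connected. For $\gamma\in\Gamma$ the vertex $\gamma Y_+$ is not equivalent to $Y_-$, so $\gamma Y_+=g'Y_+$ with $g'\in G'$, and $\gamma\in g'\Gamma_+\subset G'$. So $\Gamma=G'$ and $\theta=0$, which contradicts Lemma~\ref{lem:onto}.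

\emph{Step 2: if $Y_-=tY_+$ with $t\in\Gamma$, then $\Gamma$ is generated by $\Gamma_+$ and $t$.} Let $G''$ be the subgroup that they generate. An edge $\gamma P$ at $Y_+$ has endpoints $\gamma Y_+$ and $\gamma tY_+$, one of which is $Y_+$. So $\gamma\in\Gamma_+$ or $\gamma t\in\Gamma_+$. In both cases $\gamma\in G''$ and both endpoints lie in $G''Y_+$. As in Step 1, $G''Y_+$ is the whole vertex set, and since $G''\supset\Gamma_+$ we get $G''=\Gamma$.

Now $T/\Gamma$ is a single loop and $a=b=1$, so the count for $\Gamma$ is inconclusive. We count for $\Gamma'$ instead.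

\emph{Step 3: $\Gamma'$ has more orbits of edges than of vertices.} Let $\Delta_P,\Delta_+,\Delta_-$ be the images of $\Gamma_P,\Gamma_+,\Gamma_-$ in $\Delta$, and $\bar t$ the image of $t$. The group $\Gamma$ is transitive on edges and on vertices and $\Gamma'$ is normal, so $\Gamma'$ has $[\Delta:\Delta_P]$ orbits of edges and $[\Delta:\Delta_+]$ orbits of vertices. Since $\Delta_P\subset\Delta_+$, it suffices to exclude $\Delta_P=\Delta_+$. Suppose that equality holds. The group $\Delta_-=\bar t\Delta_+\bar t^{-1}$ has the order of $\Delta_+$ and contains $\Delta_P$, so $\Delta_P=\Delta_-=\bar t\Delta_P\bar t^{-1}$. By Step 2, $\Delta$ is generated by $\Delta_P$ and $\bar t$, so $\Delta_P$ is normal in $\Delta$ with cyclic quotient. By Lemma~\ref{lem:hyper}, $\Delta_P$ fixes the nonzero vector $v\bmod 5$. Lemma~\ref{lem:delta} gives first that $\Delta_P=1$, so that $\Delta$ is cyclic, and then a contradiction.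

By Step 3, Lemma~\ref{lem:count} applies to $\Gamma'$, and we take $\Gamma_*=\Gamma'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Gamma_*$ be as in Proposition~\ref{prop:B} and $M_*=\mathbb H^n/\Gamma_*$, a closed orientable hyperbolic manifold by Lemma~\ref{lem:torsion}. The character $\theta\colon\Gamma_*\to C$ is onto by Lemma~\ref{lem:onto}, and it satisfies (A) with $G=\operatorname{Isom}^+(\mathbb H^n)$ by Proposition~\ref{prop:A} and (B) by Proposition~\ref{prop:B}. Proposition~\ref{prop:criterion} gives subgroups $H_S$ with (1) and with the first statement of (2). By \eqref{eq:length} that statement implies $L(M_*)\subset L(M_S)$, and the reverse inclusion holds because $H_S\subset\Gamma_*$. Finally $\operatorname{vol}(M_S)=\operatorname{vol}(M_*)\prod_{\ell\in S}\ell^{f(\ell)}$, and by unique factorization these numbers are distinct for distinct $S$. So the $M_S$ are pairwise non-isometric, and any strictly increasing sequence $S_1\subset S_2\subset\cdots$ gives an infinite tower.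
\end{proof}

\section{Bounded volume}\label{sec:volume}

\begin{proof}[Proof of Theorem~\ref{thm:volume}]
We may assume that $L$ is the length set of some closed hyperbolic $n$-manifold. As shown in Section~\ref{sec:intro}, $L$ is then closed and discrete with a minimum $2\epsilon>0$. Let $M$ satisfy $L(M)=L$ and $\operatorname{vol}(M)\le c$.

\emph{The case $n\ge3$.} By \eqref{eq:length} every nontrivial element of the fundamental group moves every point of $\mathbb H^n$ by at least $2\epsilon$. So open balls of radius $\epsilon$ in $M$ are embedded and have the volume $v_\epsilon$ of such a ball in $\mathbb H^n$; in particular $\operatorname{vol}(M)\ge v_\epsilon$. The open $\epsilon$-balls centered at points spaced $2\epsilon$ apart along a minimizing geodesic are disjoint, so there are at most $c/v_\epsilon$ of them, and $\operatorname{diam}(M)\le2\epsilon c/v_\epsilon$. Cheeger's finiteness theorem states that the closed Riemannian $n$-manifolds with a given bound on the absolute value of the sectional curvature, a given upper bound on the diameter and a given positive lower bound on the volume fall into finitely many diffeomorphism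 types. By Mostow rigidity, diffeomorphic closed hyperbolic manifolds of dimension $n\ge3$ are isometric. So there are finitely many isometry classes.

\emph{The case $n=2$.} So far only the minimum of $L$ was used. For surfaces this is not enough, because hyperbolic structures deform, and we use the discreteness of $L$. By the Gauss--Bonnet formula the area of a surface of genus $g$ is $4\pi(g-1)$, so $g$ is bounded and we may fix it. Suppose that $M_1,M_2,\dots$ are pairwise non-isometric surfaces of genus $g$ with $L(M_i)=L$. By Mumford's compactness theorem the surfaces of genus $g$ with systole at least $2\epsilon$ form a compact subset of moduli space. So after passing to a subsequence and choosing markings, the $M_i$ converge in Teichm\"uller space. There are finitely many closed curves $\alpha_1,\dots,\alpha_N$ on the reference surface whose geodesic lengths determine a point of Teichm\"uller space, and these lengths are continuous functions. For each $j$ the length of $\alpha_j$ on $M_i$ lies in $L$ and converges as $i\to\infty$. Since $L$ is closed and discrete, it is eventually constant. Hence $M_i$ and $M_{i+1}$ are isometric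 for large $i$, a contradiction.

The last two statements follow: in a family of pairwise non-isometric, length equivalent manifolds only finitely many members have volume at most $c$, and a length equivalence class is the union over $c=1,2,\dots$ of finite sets of isometry classes.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
``1 Introduction'', \texttt{https://web.ma.utexas.edu/users/areid/toulouse.pdf}.

\bibitem{PR}
Platonov and Rapinchuk, \emph{Algebraic Groups and Number Theory}.

\end{thebibliography}
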